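\title{Elementary generation of $SL_2(\mathbb{Z}[t,t^{-1}])$}

\begin{abstract}
We prove that $SL_2(\mathbb{Z}[t,t^{-1}])$ is generated by elementary matrices, in fact by four of them, so that this group is finitely generated. The same equality $SL_2=E_2$ holds over $A[t,t^{-1}]$ for every subring $A$ of $\mathbb{Q}$. The Euclidean algorithm over $\mathbb{Q}[t,t^{-1}]$ joins a unimodular column to the standard one through a chain of rational planes, each carrying a positive integer that measures its failure to be integral. We lower the largest of these integers step by step, using Minkowski's theorem and a $p$-adic growth estimate, until it equals $1$; at that point the chain is a product of integral elementary matrices.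
\end{abstract}

\section{Introduction}\label{sec:intro}

For a commutative ring $S$ and $a\in S$ put
\[
E_{12}(a)=\begin{pmatrix}1&a\\0&1\end{pmatrix},\qquad E_{21}(a)=\begin{pmatrix}1&0\\a&1\end{pmatrix},
\]
and let $E_2(S)$ be the subgroup of $SL_2(S)$ generated by these \emph{elementary matrices}. Acting on a column, an elementary matrix adds a multiple of one entry to the other. A column is \emph{unimodular} if its entries generate the unit ideal; these are exactly the first columns of matrices in $SL_2(S)$. A matrix $g\in SL_2(S)$ lies in $E_2(S)$ if and only if its first column can be brought to $e_1=(1,0)^T$ by elementary operations, because the stabilizer of $e_1$ in $SL_2(S)$ consists of the matrices $E_{12}(r)$. Thus $SL_2(S)=E_2(S)$ says that some form of the Euclidean algorithm succeeds on every unimodular pair.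

This paper concerns the ring $R=\mathbb{Z}[t,t^{-1}]$ of Laurent polynomials with integer coefficients, and the following question.

\medskip
\noindent\textbf{Question.} \emph{Is $SL_2(\mathbb{Z}[t,t^{-1}])$ finitely generated?}
\medskip

The subgroup $E_2(R)$ is finitely generated, although $R$ is not finitely generated as an additive group: conjugation by $\mathrm{diag}(t,t^{-1})\in E_2(R)$ turns $E_{12}(a)$ into $E_{12}(t^2a)$, so finitely many matrices produce all $E_{12}(t^n)$. The question is posed in \cite{report} as a weaker variant of the problem, stated there as open, whether $SL_2(R)=E_2(R)$.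

The evidence from the simplest cases points both ways. The rings $\mathbb{Z}$, $R\otimes\mathbb{Q}=\mathbb{Q}[t,t^{-1}]$ and $R/pR=\mathbb{F}_p[t,t^{-1}]$ are Euclidean, so a unimodular column over $R$ can be reduced to $e_1$ over $\mathbb{Q}$ and modulo each prime. On the other hand $R$ is not a principal ideal domain (the proper ideal $(2,1+t)$ is generated by two coprime elements), and a division step in $R$ cancels a top or bottom term only when one extreme coefficient divides another. The column $(1+2t,4)^T$ is unimodular, since $(1+2t)(1-2t)+t^2\cdot4=1$, but no multiple of $4$ shortens its first entry. It can still be reduced,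
\begin{equation}\label{eq:first}
E_{21}(2t^{-1})\,E_{12}(t^2)\,E_{21}(-2t^{-1})\begin{pmatrix}1+2t\\4\end{pmatrix}=\begin{pmatrix}1\\0\end{pmatrix},
\end{equation}
through the intermediate columns $(1+2t,-2t^{-1})^T$ and $(1,-2t^{-1})^T$; but it is not apparent which quantity decreases along such a reduction in general. We shall find one.

\begin{theorem}\label{thm:A}
Let $R=\mathbb{Z}[t,t^{-1}]$. Then $SL_2(R)=E_2(R)$. This group is generated by $E_{12}(1)$, $E_{21}(1)$, $E_{12}(t)$ and $E_{12}(t^{-1})$; in particular it is finitely generated.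
\end{theorem}

\begin{theorem}\label{thm:B}
For every subring $A\subseteq\mathbb{Q}$ we have $SL_2(A[t,t^{-1}])=E_2(A[t,t^{-1}])$. This group is finitely generated if and only if only finitely many primes are invertible in $A$.
\end{theorem}

The quantity that decreases is attached not to a column but to a step of the reduction. A step of the Euclidean algorithm over $\mathbb{Q}[t,t^{-1}]$ moves a column inside a rational plane $V\subset\mathbb{Q}[t,t^{-1}]^2$, which we call a frame, and each frame has a complexity $c(V)\in\mathbb{Z}_{\ge1}$, equal to $1$ exactly when $V$ is spanned by a basis of $R^2$. Section~\ref{sec:frames} sets this up and reduces Theorem~\ref{thm:A} to a descent statement, Theorem~\ref{thm:descent}: a chain of frames of complexity at most $C$ can be replaced by a chain of frames of complexity at most $C-1$. The descent has three ingredients: an operation on frames, called tilting, with an exact formula for the change of complexity (Section~\ref{sec:tilt}); a description of all frames through a given line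 (Section~\ref{sec:cusp}); and a connectivity statement for a pair of plane lattices (Section~\ref{sec:lattices}). They are combined in Section~\ref{sec:descent}. Theorem~\ref{thm:B} is deduced from Theorem~\ref{thm:A} in Section~\ref{sec:B}.

\section{Frames, cusps and links}\label{sec:frames}

\subsection{Conventions}
Throughout, $R=\mathbb{Z}[t,t^{-1}]$, $\tau=t^{-1}$, $R_{\mathbb{Q}}=\mathbb{Q}[t,t^{-1}]$, $K=\mathbb{Q}(t)$, and $L=R^2$ is the module of columns with standard basis $e_1,e_2$. We write $\det(x,y)$ for the determinant of the matrix with columns $x,y$, and $a_n$ for the coefficient of $t^n$ in a Laurent polynomial or series $a$. The units are $R^*=\{\pm t^k\}$ and $R_{\mathbb{Q}}^*=\{qt^k:q\in\mathbb{Q}^*\}$. As a localization of $\mathbb{Z}[t]$, the ring $R$ is a unique factorization domain. A vector of $L$ is \emph{primitive} if its entries have greatest common divisor $1$; unimodular vectors are primitive, and $GL_2(R)$ preserves primitivity. For a field $F$ the ring $F[t,t^{-1}]$ is Euclidean with respect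 to the difference between the top and bottom degrees: multiply dividend and divisor by powers of $t$ to make them polynomials with nonzero constant term, and divide in $F[t]$.

\begin{lemma}\label{lem:elem}
Let $S$ be a commutative ring.
\begin{enumerate}
\item[(i)] For $\epsilon\in S^*$ put $w(\epsilon)=E_{12}(\epsilon)E_{21}(-\epsilon^{-1})E_{12}(\epsilon)$. Then
\[
w(\epsilon)=\begin{pmatrix}0&\epsilon\\-\epsilon^{-1}&0\end{pmatrix},\qquad \mathrm{diag}(\epsilon,\epsilon^{-1})=w(\epsilon)w(1)^{-1}\in E_2(S),
\]
and the orbit $E_2(S)e_1$ is stable under multiplication by units.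
\item[(ii)] Conjugation by $\mathrm{diag}(\delta_1,\delta_2)$ with $\delta_1,\delta_2\in S^*$ maps $E_{12}(a)$ to $E_{12}(\delta_1\delta_2^{-1}a)$ and $E_{21}(a)$ to $E_{21}(\delta_1^{-1}\delta_2a)$.
\item[(iii)] If every unimodular column lies in $E_2(S)e_1$, then $SL_2(S)=E_2(S)$.
\item[(iv)] If $S$ is a Euclidean domain, then $E_2(S)$ carries every nonzero column to a column $(d,0)^T$ with $d\ne0$, every unimodular column lies in $E_2(S)e_1$, and $SL_2(S)=E_2(S)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The formulas in (i) and (ii) are matrix multiplications, and $\epsilon\gamma e_1=\gamma\,\mathrm{diag}(\epsilon,\epsilon^{-1})e_1$. For (iii), let $g\in SL_2(S)$ and choose $\gamma\in E_2(S)$ with $ge_1=\gamma e_1$; then $\gamma^{-1}g$ fixes $e_1$ and has determinant $1$, so it is some $E_{12}(r)$. For (iv), the Euclidean algorithm makes one entry zero, and $w(1)$ moves the nonzero entry to the top if necessary. For a unimodular column $d$ is a unit, and (i) and (iii) apply.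
\end{proof}

Let $V$ be a $2$-dimensional $\mathbb{Q}$-vector space with a nondegenerate alternating form $\omega:V\times V\to\mathbb{Q}$. A \emph{lattice} in $V$ is the $\mathbb{Z}$-span of a basis, and it has \emph{covolume one} if its bases $b_1,b_2$ satisfy $\omega(b_1,b_2)=\pm1$. In the coordinates given by such a basis $\omega$ is $\pm\det$ on $\mathbb{Z}^2$. Hence for a lattice $\Lambda$ of covolume one:
\begin{enumerate}
\item[(L1)] $\omega$ takes integral values on $\Lambda$;
\item[(L2)] two vectors $x,y\in\Lambda$ with $\omega(x,y)=\pm1$ form a basis of $\Lambda$;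
\item[(L3)] a primitive $v\in\Lambda$ (a generator of $\Lambda\cap\mathbb{Q}v$) is part of a basis, and $\omega(v,\Lambda)=\mathbb{Z}$;
\item[(L4)] a sublattice of $\Lambda$ of covolume one equals $\Lambda$.
\end{enumerate}

\subsection{Frames and their complexity}

\begin{definition}
A \emph{frame} is a $2$-dimensional $\mathbb{Q}$-subspace $V\subset R_{\mathbb{Q}}^2$ with $R_{\mathbb{Q}}V=R_{\mathbb{Q}}^2$.
\end{definition}

Equivalently, $V=\mathbb{Q}x+\mathbb{Q}y$ where $x,y$ is an $R_{\mathbb{Q}}$-basis of $R_{\mathbb{Q}}^2$, that is, $\det(x,y)\in\mathbb{Q}^*t^k$ for some $k$. A change of $\mathbb{Q}$-basis multiplies the determinant by a nonzero rational number, so $k=k(V)$ depends only on $V$, and $\omega=\omega_V=t^{-k}\det$ is a nondegenerate alternating form $V\times V\to\mathbb{Q}$. The group $GL_2(R_{\mathbb{Q}})$ permutes the frames.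

A frame $V$ grades $R_{\mathbb{Q}}^2=\bigoplus_jVt^j$. We write $z=\sum z_jt^j$ with $z_j\in V$ and call $z_0$ the \emph{constant term} of $z$ with respect to $V$. Put $V[t]=\bigoplus_{j\ge0}Vt^j$, $V[\tau]=\bigoplus_{j\le0}Vt^j$, and
\[
L^0=L\cap V[t],\qquad L^\infty=L\cap V[\tau],\qquad M=L\cap V,
\]
\[
\Lambda^0=\{z_0:z\in L^0\},\qquad \Lambda^\infty=\{z_0:z\in L^\infty\};
\]
we add a subscript $V$ when several frames are present. We have $M\subset\Lambda^0\cap\Lambda^\infty$, and since $\tau L=L$, the elements of $L^\infty$ with constant term zero form $\tau L^\infty=L\cap\tau V[\tau]$.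

Every $z\in L$ splits in $R_{\mathbb{Q}}^2$ into its parts of nonnegative and of negative degree, but the parts need not lie in $L$. The \emph{complexity}
\[
c(V)=[L:L^0\oplus\tau L^\infty]
\]
measures this failure.

\begin{lemma}\label{lem:basic}
Let $V$ be a frame.
\begin{enumerate}
\item[(i)] $M,\Lambda^0,\Lambda^\infty$ are lattices in $V$, and $\Lambda^0,\Lambda^\infty$ have covolume one.
\item[(ii)] $c(V)$ is finite, and $c(V)\Lambda^0\subset M$, $c(V)\Lambda^\infty\subset M$.
\item[(iii)] If $c(V)=1$, then a $\mathbb{Z}$-basis of $M$ is an $R$-basis of $L$. Conversely, the $\mathbb{Q}$-span of an $R$-basis of $L$ is a frame of complexity $1$.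
\item[(iv)] Replacing $V$ by $tV$ multiplies $M,\Lambda^0,\Lambda^\infty$ by $t$ and does not change $c$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Lattices and finiteness.} Clearing denominators, choose a $\mathbb{Q}$-basis $x,y$ of $V$ inside $L$. Then $\det(x,y)=dt^k$ with $d\in\mathbb{Z}\setminus\{0\}$. If $z=\alpha x+\beta y\in L$ with $\alpha,\beta\in R_{\mathbb{Q}}$, then $\det(z,y)=d t^k\alpha$ and $\det(x,z)=dt^k\beta$ lie in $R$, so $d\alpha,d\beta\in R$. Hence $M,\Lambda^0,\Lambda^\infty$ lie between $\mathbb{Z}x+\mathbb{Z}y$ and $d^{-1}(\mathbb{Z}x+\mathbb{Z}y)$, and they are lattices. Splitting $d\alpha$ and $d\beta$ into parts of nonnegative and negative degree shows $dz\in L^0\oplus\tau L^\infty$, so $d$ kills $L/(L^0\oplus\tau L^\infty)$. This group is finitely generated, because $L$ is spanned by the vectors $t^ne_j$, which lie in $L^0$ for $n\gg0$ and in $\tau L^\infty$ for $n\ll0$. So $c(V)$ is finite.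

\emph{Covolume.} We pass to power series, where $L^0$ becomes free on lifts of a basis of $\Lambda^0$. Let $V[[t]]=\{\sum_{j\ge0}v_jt^j:v_j\in V\}\subset\mathbb{Q}((t))^2$ and $\widehat{L}^0=\mathbb{Z}((t))^2\cap V[[t]]$. There is $n$ with $t^{n}\mathbb{Q}[[t]]^2\subset tV[[t]]$. Given $z\in\widehat{L}^0$, delete from its standard coordinates all terms of degree $\ge n$; the result lies in $L\cap V[[t]]=L^0$ and has the same constant term. So the constant terms of elements of $\widehat{L}^0$ form $\Lambda^0$. Choose $a,b\in L^0$ such that $a_0,b_0$ is a basis of $\Lambda^0$. Every $z\in\widehat{L}^0$ can be written $z=ma+m'b+tz'$ with $m,m'\in\mathbb{Z}$ and $z'\in\widehat{L}^0$, because $\widehat{L}^0\cap tV[[t]]=t\widehat{L}^0$; iterating, $\widehat{L}^0=\mathbb{Z}[[t]]a+\mathbb{Z}[[t]]b$. As $t^ne_1,t^ne_2\in\widehat{L}^0$, the vectors $e_1,e_2$ are $\mathbb{Z}((t))$-combinations of $a,b$. Hence $\det(a,b)$ is a unit of $\mathbb{Z}((t))$, and its lowest coefficient is $\pm1$. But $\det(a,b)=\sum_{i,j\ge0}\omega(a_i,b_j)t^{k+i+j}$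 has lowest coefficient $\omega(a_0,b_0)\ne0$. So $\Lambda^0$ has covolume one. The same argument with $\tau$ in place of $t$ applies to $\Lambda^\infty$.

\emph{Parts (ii)--(iv).} Let $C=c(V)$ and $z\in L$. From $Cz\in L^0\oplus\tau L^\infty$ we get $C\sum_{j\ge0}z_jt^j\in L$. Applying this to $\tau z$ and multiplying by $t$ gives $C\sum_{j\ge1}z_jt^j\in L$. Subtracting, $Cz_0\in L\cap V=M$, which proves (ii). If $C=1$, this applied to all $t^{-j}z$ gives $z_j\in M$, so $L=\bigoplus_jMt^j$, and a basis of $M$ is an $R$-basis of $L$. Conversely, if $x,y$ is an $R$-basis of $L$, then $L=\bigoplus_j(\mathbb{Z}x+\mathbb{Z}y)t^j$ is graded, so the splitting stays inside $L$. Part (iv) holds because $tL=L$.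
\end{proof}

\begin{remark}
The modules $L^0$ over $\mathbb{Z}[t]$ and $\tau L^\infty$ over $\mathbb{Z}[\tau]$ both localize to $L$, so they glue to a sheaf on $\mathbb{P}^1_{\mathbb{Z}}$, and $c(V)$ is the order of its first \v{C}ech cohomology group for the standard cover. We do not use this.
\end{remark}

\subsection{Cusps and their level}

A \emph{cusp} is a $1$-dimensional $K$-subspace $\xi\subset K^2$. Dividing a nonzero vector of $L\cap\xi$ by the greatest common divisor of its entries gives a primitive $s\in\xi$. If $(a/b)s\in L$ with $a,b\in R$ coprime, then $b$ divides both entries of $s$, so $b$ is a unit. Hence $L\cap\xi=Rs$, and $s$ is unique up to $R^*$. Let $I_s=\{\det(s,z):z\in L\}$ be the ideal generated by the entries of $s$. The \emph{level} of $\xi$ is $N(\xi)=|R/I_s|$. It equals $1$ exactly when $s$ is unimodular. For example, $K(1+t,2)^T$ has level $2$.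

\begin{lemma}\label{lem:level}
A primitive $s\in L$ is unimodular over $R_{\mathbb{Q}}$, and $R/I_s$ is finite.
\end{lemma}

\begin{proof}
By Gauss's lemma the entries of $s$ stay coprime in the principal ideal domain $R_{\mathbb{Q}}$, so they generate the unit ideal there, and $I_s$ contains an integer $n=p_1\cdots p_r\ge1$. For a prime $p$ we have $s\notin pL$, so $R/(p,I_s)$ is a quotient of $\mathbb{F}_p[t,t^{-1}]$ by a nonzero ideal, hence finite. For $X=R/I_s$ consider $X\supset p_1X\supset p_1p_2X\supset\dots\supset nX=0$. Each successive quotient is a quotient of some $X/p_jX=R/(p_j,I_s)$.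
\end{proof}

A \emph{line} of a frame $V$ is a $1$-dimensional $\mathbb{Q}$-subspace, and $P(V)=\{Kl:l\subset V\text{ a line}\}$ is the set of \emph{cusps of $V$}. Since a $\mathbb{Q}$-basis of $V$ is linearly independent over $K$, we have $Kl\cap V=l$. Also $P(tV)=P(V)$.

\begin{lemma}\label{lem:generator}
If $l$ is a line of a frame $V$ and $M\cap l=\mathbb{Z}s$, then $s$ is primitive in $L$.
\end{lemma}

\begin{proof}
Let $s=gs'$ with $g\in R$ and $s'\in L$. For $y\in V\setminus l$ the element $g\det(s',y)=\det(s,y)$ is a unit of $R_{\mathbb{Q}}$, so $g=dt^m$ with $d\in\mathbb{Z}\setminus\{0\}$. Then $s/d=t^ms'\in L\cap l=\mathbb{Z}s$, so $d=\pm1$.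
\end{proof}

\subsection{Links, and the reduction to a descent}

\begin{definition}
For $C\ge1$ and cusps $\xi,\xi'$ write $\xi\sim_C\xi'$ if $\xi=\xi'$ or there are cusps $\xi=\xi_0,\xi_1,\dots,\xi_r=\xi'$ and frames $V_1,\dots,V_r$ with $c(V_j)\le C$ and $\xi_{j-1},\xi_j\in P(V_j)$ for all $j$.
\end{definition}

This is an equivalence relation. The next two propositions translate the Euclidean algorithm over $R_{\mathbb{Q}}$ into links, and links of complexity $1$ back into elementary matrices over $R$.

\begin{proposition}\label{prop:rational}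
For every cusp $\xi$ there is $C$ with $\xi\sim_CKe_1$.
\end{proposition}

\begin{proof}
Let $\xi=Ks$ with $s$ primitive. By Lemmas~\ref{lem:level} and~\ref{lem:elem}(iv), $s=g_1\cdots g_re_1$ with elementary matrices $g_i$ over $R_{\mathbb{Q}}$. Since $E_{12}$ and $E_{21}$ are additive in their argument, we may assume that each $g_i$ has the form $E_{12}(qt^{-n})$ or $E_{21}(qt^n)$ with $q\in\mathbb{Q}$ and $n=n_i\in\mathbb{Z}$. Both map the frame $W_n=\mathbb{Q}e_1+\mathbb{Q}t^ne_2$ to itself: the first sends $t^ne_2$ to $t^ne_2+qe_1$ and fixes $e_1$, the second sends $e_1$ to $e_1+qt^ne_2$ and fixes $e_2$. Hence the frame $g_1\cdots g_{i-1}W_{n_i}$ contains both $g_1\cdots g_{i-1}e_1$ and $g_1\cdots g_ie_1$. Take for $C$ the largest complexity of these $r$ frames (and $C=1$ if $r=0$).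
\end{proof}

\begin{proposition}\label{prop:one}
If $\xi\sim_1Ke_1$, then $\xi=K\gamma e_1$ for some $\gamma\in E_2(R)$.
\end{proposition}

\begin{proof}
By induction along a chain it suffices to show: if $c(V)=1$, $\xi,\xi'\in P(V)$ and $\xi=K\gamma e_1$ with $\gamma\in E_2(R)$, then $\xi'\in KE_2(R)e_1$. Put $s=\gamma e_1$, a primitive vector of $\xi$. By Lemma~\ref{lem:generator} a generator of $M\cap\xi$ is $\pm t^js$ for some $j$, so after replacing $V$ by $t^{-j}V$ the vector $s$ generates $M\cap\xi$. Complete it to a $\mathbb{Z}$-basis $s,y$ of $M$. By Lemma~\ref{lem:basic}(iii) this is an $R$-basis of $L$, so after a sign change $\det(s,y)=t^k$, and $\gamma^{-1}y=re_1+t^ke_2$ with $r\in R$. Now $\xi'=K(as+by)$ with coprime integers $a,b$, and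
\[
\gamma^{-1}(as+by)=(a+br,\,bt^k)^T=E_{12}(rt^{-k})(a,\,bt^k)^T.
\]
Write $(a,b)^T=\delta e_1$ with $\delta\in E_2(\mathbb{Z})$ and put $d=\mathrm{diag}(1,t^k)$. Then $(a,bt^k)^T=d\delta e_1=d\delta d^{-1}e_1$, and $d\delta d^{-1}\in E_2(R)$ by Lemma~\ref{lem:elem}(ii). So $as+by=\gamma E_{12}(rt^{-k})\,d\delta d^{-1}e_1\in E_2(R)e_1$.
\end{proof}

The bridge between the two propositions is the main technical result.

\begin{theorem}[Descent]\label{thm:descent}
Let $C\ge2$ and let $\xi,\xi'$ be cusps with $N(\xi)<C$ and $N(\xi')<C$. If $\xi\sim_C\xi'$, then $\xi\sim_{C-1}\xi'$.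
\end{theorem}

The condition on the levels cannot be dropped: by Lemma~\ref{lem:minimal} below, a cusp of level $C$ lies on no frame of complexity less than $C$.

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:descent}]
Let $x\in L$ be unimodular, so that $N(Kx)=1=N(Ke_1)$. By Proposition~\ref{prop:rational}, $Kx\sim_CKe_1$ for some $C$. Theorem~\ref{thm:descent}, applied for $C,C-1,\dots,2$, gives $Kx\sim_1Ke_1$, and Proposition~\ref{prop:one} gives $Kx=K\gamma e_1$ with $\gamma\in E_2(R)$. Both $x$ and $\gamma e_1$ are primitive, so they differ by a unit of $R$, and $x\in E_2(R)e_1$ by Lemma~\ref{lem:elem}(i). By Lemma~\ref{lem:elem}(iii), $SL_2(R)=E_2(R)$.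

Let $G$ be generated by $E_{12}(1),E_{21}(1),E_{12}(t),E_{12}(\tau)$. Then $w(1)\in G$, and $w(1)E_{12}(a)w(1)^{-1}=E_{21}(-a)$ shows $E_{21}(-\tau)\in G$. Hence $w(t)\in G$ and $\mathrm{diag}(t,\tau)=w(t)w(1)^{-1}\in G$. Conjugating $E_{12}(1)$ and $E_{12}(t)$ by the powers of $\mathrm{diag}(t,\tau)$ gives $E_{12}(t^n)$ for all $n\in\mathbb{Z}$, and conjugating by $w(1)$ gives all $E_{21}(-t^n)$. As the $t^n$ span $R$ additively, $G=E_2(R)$.
\end{proof}

\section{Tilting a frame}\label{sec:tilt}

To lower complexity we need a way to build, from two lines of $V$, another frame containing both cusps. For a line $l$ of $V$ let $x^0(l)$ and $x^\infty(l)$ be generators, determined up to sign, of $\Lambda^0\cap l$ and $\Lambda^\infty\cap l$. Call $l$ \emph{balanced} if $x^0(l)=\pm x^\infty(l)$ and \emph{unbalanced} otherwise. We shall often use that a vector primitive in one of the two lattices and not contained in the other spans an unbalanced line.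

\begin{example}\label{ex:two}
Let $w=e_2+\frac t2e_1=(\frac t2,1)^T$ and $V=\mathbb{Q}e_1+\mathbb{Q}w$, so $k(V)=0$ and $\omega(e_1,w)=1$. An element $z=\alpha e_1+\beta e_2$ of $L$ equals $(\alpha-\frac t2\beta)e_1+\beta w$. It lies in $L^0$ if and only if $\alpha,\beta\in\mathbb{Z}[t]$, and then $z_0=\alpha_0e_1+\beta_0w$. It lies in $L^\infty$ if and only if $\beta\in\mathbb{Z}[\tau]$ and $\alpha\in\frac12\beta_0t+\mathbb{Z}[\tau]$, which forces $\beta_0$ to be even; then $z_0=(\alpha_0-\frac12\beta_{-1})e_1+\beta_0w$. Therefore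
\[
\Lambda^0=\mathbb{Z}e_1+\mathbb{Z}w,\qquad\Lambda^\infty=\mathbb{Z}\tfrac12e_1+\mathbb{Z}\,2w,\qquad M=\mathbb{Z}e_1+\mathbb{Z}\,2w,
\]
and $L^0\oplus\tau L^\infty$ consists of the $z$ with $\beta_{-1}$ even, so $c(V)=2$.

The frame $V$ contains $e_1$ and $e_1+4w=(1+2t,4)^T$, so it links the cusp of the column in \eqref{eq:first} to $Ke_1$ with complexity $2$. We replace this link by two links of complexity $1$ through the cusp $Kw=K(t,2)^T$. The vector $w$ is primitive in $\Lambda^0$, the vectors $u=\frac12e_1$ and $u'=\frac12e_1+2w=\frac12(1+2t,4)^T$ are primitive in $\Lambda^\infty$, and $\omega(w,u)=\omega(w,u')=-\frac12$. Keep $w$ and multiply the second vector by $t$: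
\[
\mathbb{Q}w+\mathbb{Q}tu=\mathbb{Q}(t,0)^T+\mathbb{Q}(0,1)^T,\qquad \mathbb{Q}w+\mathbb{Q}tu'=\mathbb{Q}(t,2)^T+\mathbb{Q}(t+t^2,1+2t)^T,
\]
where $(t+t^2,1+2t)^T=w+tu'$. The displayed bases have determinants $t$ and $-t$, so both frames have complexity $1=2\cdot|-\frac12|$. The first contains the cusps $Kw$ and $Ke_1$, the second $Kw$ and $K(1+2t,4)^T$. The matrix $E_{12}(t^2)E_{21}(-2\tau)$ sends $(t,2)^T$ to $(t,0)^T$ and $(t+t^2,1+2t)^T$ to $(t,-1)^T$, so it carries the second frame to the first; this is the origin of \eqref{eq:first}.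
\end{example}

The example pairs a vector of $\Lambda^0$ with a vector of $\Lambda^\infty$. Inside one lattice $\omega$ is integral, but between the two lattices it can be less than $1$ in absolute value, and this is the source of the descent.

\begin{lemma}[Tilting]\label{lem:tilt}
Let $l\ne l'$ be lines of a frame $V$, and $v=x^0(l)$, $u=x^\infty(l')$. Then $V'=\mathbb{Q}v+\mathbb{Q}tu$ is a frame with $Kl,Kl'\in P(V')$, $\omega_{V'}(v,tu)=\omega_V(v,u)$, and
\[
c(V')=c(V)\,|\omega_V(v,u)|.
\]
If $|\omega_V(v,u)|=1$ and $C=c(V)=c(V')$, there are $\theta,\theta'\in\frac1C\mathbb{Z}$ with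
\begin{equation}\label{eq:tilt}
\Lambda^0_{V'}=\mathbb{Z}\,tu+\mathbb{Z}(v+\theta tu),\qquad\Lambda^\infty_{V'}=\mathbb{Z}v+\mathbb{Z}(tu+\theta'v).
\end{equation}
\end{lemma}

\begin{proof}
Symbols without a subscript refer to $V$. Since $\det(v,tu)=t^{k+1}\omega(v,u)\ne0$, the space $V'$ is a frame with $k(V')=k+1$ and $\omega_{V'}(v,tu)=\omega(v,u)$. As $v,u$ is a basis of $V$,
\begin{align*}
V'[t]&=\mathbb{Q}[t]v+t\mathbb{Q}[t]u=\{z\in V[t]:z_0\in l\},\\
\tau V'[\tau]&=\tau\mathbb{Q}[\tau]v+\mathbb{Q}[\tau]u=\{z\in V[\tau]:z_0\in l'\}.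
\end{align*}
So the tilt removes one dimension from $V[t]$ and adds one to $\tau V[\tau]$. We compare $V$ and $V'$ through the common part. Let $L^0_l=\{z\in L^0:z_0\in l\}$, $L^\infty_{l'}=\{z\in L^\infty:z_0\in l'\}$ and $H=L/(L^0_l\oplus\tau L^\infty)$. By (L3) the map $z\mapsto\omega(v,z_0)$ identifies $L^0/L^0_l\cong\Lambda^0/\mathbb{Z}v$ with $\mathbb{Z}$, so there is $a\in L^0$ with $\omega(v,a_0)=1$ and $L^0=L^0_l+\mathbb{Z}a$; thus $c(V)=|H/\mathbb{Z}a|$. The constant term identifies $L^\infty_{l'}/\tau L^\infty$ with $\Lambda^\infty\cap l'=\mathbb{Z}u$, so there is $b\in L^\infty$ with $b_0=u$ and $L^\infty_{l'}=\tau L^\infty+\mathbb{Z}b$; thus $c(V')=[L:L^0_l\oplus L^\infty_{l'}]=|H/\mathbb{Z}b|$.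

The map $\chi(z)=\omega(v,z_0)$ vanishes on $L^0_l$ and on $\tau L^\infty$, so it is defined on $H$; let $T\subset H$ be its kernel. For $h\in H$ with $\chi(h)\ne0$ the sequence $0\to T\to H/\mathbb{Z}h\to\chi(H)/\mathbb{Z}\chi(h)\to0$ is exact. For $h=a$, where $\chi(a)=1$, it shows that $T$ is finite and $\chi(H)=\frac1n\mathbb{Z}$ for some $n\ge1$, with $c(V)=|T|\,n$. For $h=b$, where $\chi(b)=\omega(v,u)$, it gives $c(V')=|T|\,n\,|\omega(v,u)|$.

Now let $|\omega(v,u)|=1$. We exhibit four elements of $L$ and read off their constant terms with respect to $V'$, using $u=\tau\cdot tu$.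
\begin{itemize}
\item The element $\omega(v,u)a\in L^0$ has constant term $u+qv$ with $q\in\mathbb{Q}$. Multiplied by $t$ it lies in $V'[t]$ and has $V'$-constant term $tu$.
\item Choose $z\in L^0$ with $z_0=v$ and write $z_1=qv+\theta u$. Then $z\in V'[t]$ has $V'$-constant term $v+\theta tu$.
\item By (L3) there is $z\in L^\infty$ with $\omega(z_0,u)=\omega(v,u)$, that is, $z_0=v+qu$. Then $z\in V'[\tau]$ has $V'$-constant term $v$.
\item Write $b_{-1}=qu+\theta'v$. Then $tb=tu+\theta'v+qu+\cdots\in V'[\tau]$ has $V'$-constant term $tu+\theta'v$.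
\end{itemize}
In each of $\Lambda^0_{V'}$ and $\Lambda^\infty_{V'}$ we have found two vectors with $\omega_{V'}=\pm1$, and (L2) gives \eqref{eq:tilt}. Finally, $v\in\Lambda^\infty_{V'}$ gives $Cv\in M_{V'}\subset\Lambda^0_{V'}$ by Lemma~\ref{lem:basic}(ii), and $Cv=C(v+\theta tu)-C\theta\,tu$, so $C\theta\in\mathbb{Z}$. In the same way $tu\in\Lambda^0_{V'}$ gives $Ctu\in\Lambda^\infty_{V'}$ and $C\theta'\in\mathbb{Z}$.
\end{proof}

\section{The frames through a given cusp}\label{sec:cusp}

A chain of complexity $C$ may pass through cusps that lie on no frame of smaller complexity, and the descent has to go around them. This section determines the least complexity of a frame through a cusp and shows how the frames attaining it are connected.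

\subsection{Coordinates}
Fix a cusp $\xi$, a primitive $s\in\xi$, and put $I=I_s$, $N=N(\xi)$. By Lemma~\ref{lem:level} there is $\sigma\in R_{\mathbb{Q}}^2$ with $\det(s,\sigma)=1$, and $s,\sigma$ is an $R_{\mathbb{Q}}$-basis. For $k\in\mathbb{Z}$ and $f\in R_{\mathbb{Q}}$ put
\[
V(k,f)=\mathbb{Q}s+\mathbb{Q}\,t^k(\sigma+fs).
\]
This is a frame containing $s$; it does not depend on the coefficient $f_{-k}$; and $M\cap\mathbb{Q}s=Rs\cap\mathbb{Q}s=\mathbb{Z}s$. Conversely, let $V$ be a frame with $\xi\in P(V)$. By Lemma~\ref{lem:generator} a generator of $M\cap\xi$ is $\pm t^js$, so $s\in t^{-j}V$. A vector $w\in t^{-j}V$ with $\omega(s,w)=1$ has $\det(s,w)=t^k$, so $w-t^k\sigma\in R_{\mathbb{Q}}s$. Thus, up to a power of $t$, every frame through $\xi$ is some $V(k,f)$.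

Write $z\in L$ as $z=\alpha s+\beta\sigma$ with $\alpha\in R_{\mathbb{Q}}$ and $\beta=\det(s,z)\in I$. The surjection $L\to I$, $z\mapsto\beta$, has kernel $L\cap\xi=Rs$. Hence the class $\psi(\beta)$ of $\alpha$ in $R_{\mathbb{Q}}/R=(\mathbb{Q}/\mathbb{Z})[t,\tau]$ depends only on $\beta$, every representative of $\psi(\beta)$ occurs as $\alpha$ for some $z\in L$ over $\beta$, and $\psi:I\to R_{\mathbb{Q}}/R$ is $R$-linear. With respect to the basis $s$, $w=t^k(\sigma+fs)$ of $V=V(k,f)$,
\begin{equation}\label{eq:coord}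
z=(\alpha-\beta f)\,s+t^{-k}\beta\,w .
\end{equation}
For $g\in(\mathbb{Q}/\mathbb{Z})[t,\tau]$ let $g_{<0}$ and $g_{\ge0}$ be its parts of negative and nonnegative degree. By \eqref{eq:coord} the images of $L^0$ and $\tau L^\infty$ in $I$ are
\begin{align*}
J^0&=\{\beta\in I\cap t^k\mathbb{Z}[t]:(\psi(\beta)-\beta f)_{<0}=0\},\\
J^\infty&=\{\beta\in I\cap t^{k-1}\mathbb{Z}[\tau]:(\psi(\beta)-\beta f)_{\ge0}=0\}.
\end{align*}
Put $c_0=[I\cap t^k\mathbb{Z}[t]:J^0]$ and $c_\infty=[I\cap t^{k-1}\mathbb{Z}[\tau]:J^\infty]$.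

\begin{lemma}\label{lem:index}
We have $c(V(k,f))=Nc_0c_\infty$. Moreover $c_0=1$ if and only if $x^0(\mathbb{Q}s)=\pm s$, and $c_\infty=1$ if and only if $x^\infty(\mathbb{Q}s)=\pm s$.
\end{lemma}

\begin{proof}
Since $s\in M$, we have $Rs\subset L^0\oplus\tau L^\infty$, so $c(V)=[I:J^0\oplus J^\infty]$. In the finite ring $R/I$ the unit $t$ has finite order, so $\mathbb{Z}[t]$ and $\mathbb{Z}[\tau]$, and hence $t^k\mathbb{Z}[t]$ and $t^{k-1}\mathbb{Z}[\tau]$, surject onto $R/I$. Therefore $J^0$ has index $Nc_0$ in $t^k\mathbb{Z}[t]$, and $J^\infty$ has index $Nc_\infty$ in $t^{k-1}\mathbb{Z}[\tau]$. As $R=t^k\mathbb{Z}[t]\oplus t^{k-1}\mathbb{Z}[\tau]$, we get $Nc(V)=[R:J^0\oplus J^\infty]=N^2c_0c_\infty$.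

Since $s\in\Lambda^0$, we have $x^0(\mathbb{Q}s)=\pm s/e$ with an integer $e\ge1$. Take $z\in L^0$ with $z_0=s/e$. By \eqref{eq:coord}, $\alpha-\beta f\in\frac1e+t\mathbb{Q}[t]$ and $\beta\in t^{k+1}\mathbb{Z}[t]$. Then $\tau\beta\in I\cap t^k\mathbb{Z}[t]$ and $(\psi(\tau\beta)-\tau\beta f)_{<0}=\frac1e\tau$. So $c_0=1$ forces $e=1$. Conversely, if $c_0\ne1$, choose $\beta\in I\cap t^k\mathbb{Z}[t]$ with $(\psi(\beta)-\beta f)_{<0}=\sum_{j=1}^nq_j\tau^j$, $n\ge1$, $q_n\ne0$ in $\mathbb{Q}/\mathbb{Z}$. Then $\psi(t^n\beta)-t^n\beta f$ is represented by a polynomial $a\in\mathbb{Q}[t]$ with $a_0\notin\mathbb{Z}$, and $z=as+t^{n-k}\beta w$ lies in $L^0$ with $z_0=a_0s$, because $t^{n-k}\beta\in t\mathbb{Z}[t]$. So $e\ne1$.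

Now let $x^\infty(\mathbb{Q}s)=\pm s/e$ and take $z\in L^\infty$ with $z_0=s/e$. Then $\beta\in I\cap t^{k-1}\mathbb{Z}[\tau]$ and $(\psi(\beta)-\beta f)_{\ge0}=\frac1e$, so $c_\infty=1$ forces $e=1$. Conversely, if $c_\infty\neq1$, choose $\beta\in I\cap t^{k-1}\mathbb{Z}[\tau]$ with $(\psi(\beta)-\beta f)_{\ge0}=\sum_{j=0}^nq_jt^j$, $n\ge0$, $q_n\ne0$. Then $\psi(\tau^n\beta)-\tau^n\beta f$ is represented by $a\in\mathbb{Q}[\tau]$ with $a_0\notin\mathbb{Z}$, and $z=as+t^{-n-k}\beta w$ lies in $L^\infty$ with $z_0=a_0s$, because $t^{-n-k}\beta\in\tau\mathbb{Z}[\tau]$. So $e\ne1$.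
\end{proof}

\begin{lemma}\label{lem:minimal}
Let $l$ be a line of a frame $V$. Then $c(V)\ge N(Kl)$, with equality if and only if $x^0(l)\in M$ and $x^\infty(l)\in M$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(iv) we may assume $V=V(k,f)$ and $l=\mathbb{Q}s$. Since $x^0(l)=\pm s/e$ and $M\cap l=\mathbb{Z}s$, we have $x^0(l)\in M$ if and only if $x^0(l)=\pm s$, and the same holds for $x^\infty(l)$. Apply Lemma~\ref{lem:index}.
\end{proof}

Call a line $l$ of $V$, or its cusp, \emph{low in $V$} if $N(Kl)<c(V)$. Only low cusps have a chance of lying on a frame of smaller complexity.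

\begin{corollary}\label{cor:low}
Let $l$ be a line of a frame $V$.
\begin{enumerate}
\item[(i)] If $l$ is unbalanced, then $l$ is low.
\item[(ii)] If $l$ is balanced, then $l$ is low if and only if $x^0(l)\notin M$; in that case $x^0(l)=s/e$ with $s$ primitive in $L$ and $e\ge2$ an integer.
\end{enumerate}
\end{corollary}

\begin{proof}
If $l$ is not low, then $x^0(l)$ and $x^\infty(l)$ lie in $M$, so both generate $M\cap l$ and $l$ is balanced. Part (ii) follows from Lemmas~\ref{lem:minimal} and~\ref{lem:generator}.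
\end{proof}

\subsection{Two expansions of $\psi$}
An $R$-linear map on $I$ behaves like multiplication by a fraction. To make this literal we expand at $t=0$ and at $t=\infty$. Let $m\ge1$ be the order of $t$ in $(R/I)^*$, so $1-t^m\in I$. The group $(\mathbb{Q}/\mathbb{Z})((t))$ is a module over $\mathbb{Z}((t))$, in which $1-t^m$ has the inverse $\sum_{j\ge0}t^{jm}$; and $(\mathbb{Q}/\mathbb{Z})((\tau))$ is a module over $\mathbb{Z}((\tau))$, in which $1-t^m$ has the inverse $-\sum_{j\ge1}\tau^{jm}$. Put
\[
\varphi^0=\psi(1-t^m)\sum_{j\ge0}t^{jm}\in(\mathbb{Q}/\mathbb{Z})((t)),\qquad\varphi^\infty=-\psi(1-t^m)\sum_{j\ge1}\tau^{jm}\in(\mathbb{Q}/\mathbb{Z})((\tau)).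
\]
For $\beta\in I$ we have $(1-t^m)\psi(\beta)=\psi((1-t^m)\beta)=\beta\psi(1-t^m)$, and therefore
\begin{equation}\label{eq:phi}
\psi(\beta)=\beta\varphi^0\ \text{ in }(\mathbb{Q}/\mathbb{Z})((t)),\qquad\psi(\beta)=\beta\varphi^\infty\ \text{ in }(\mathbb{Q}/\mathbb{Z})((\tau)).
\end{equation}
Call a pair $(k,f)$ \emph{minimal} if $c(V(k,f))=N$.

\begin{lemma}\label{lem:criterion}
The pair $(k,f)$ is minimal if and only if $f_n\equiv\varphi^0_n\pmod{\mathbb{Z}}$ for all $n<-k$ and $f_n\equiv\varphi^\infty_n\pmod{\mathbb{Z}}$ for all $n>-k$.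
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:index} it suffices to show that the first condition is equivalent to $c_0=1$ and the second to $c_\infty=1$. The first says $\varphi^0-f\in t^{-k}(\mathbb{Q}/\mathbb{Z})[[t]]$. If it holds and $\beta\in I\cap t^k\mathbb{Z}[t]$, then $\psi(\beta)-\beta f=\beta(\varphi^0-f)$ has no negative part, so $c_0=1$. If $c_0=1$, take $\beta=t^k(1-t^m)$; then $t^k(1-t^m)(\varphi^0-f)\in(\mathbb{Q}/\mathbb{Z})[[t]]$, and we multiply by $(1-t^m)^{-1}\in\mathbb{Z}[[t]]$. The second condition says $\varphi^\infty-f\in t^{-k}(\mathbb{Q}/\mathbb{Z})[[\tau]]$. If it holds and $\beta\in I\cap t^{k-1}\mathbb{Z}[\tau]$, then $\beta(\varphi^\infty-f)\in\tau(\mathbb{Q}/\mathbb{Z})[[\tau]]$, so $c_\infty=1$. If $c_\infty=1$, take $\beta=t^{k-1}(1-\tau^m)=-t^{k-1-m}(1-t^m)\in I$ and multiply by $(1-\tau^m)^{-1}\in\mathbb{Z}[[\tau]]$.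
\end{proof}

So a minimal pair has one free coefficient, $f_{-k}$, which does not affect the frame. If we set it to a representative of $\varphi^\infty_{-k}$, then $(k+1,f)$ is minimal too; we call this \emph{moving up}. If we set it to a representative of $\varphi^0_{-k}$, then $(k-1,f)$ is minimal too; we call this \emph{moving down}. In both moves the old and the new frame share the cusp $K(\sigma+fs)$.

\begin{example}\label{ex:level}
Let $s=(1+t,2)^T$, $\sigma=(-\frac12,0)^T$, $N=2$, $m=1$. The vector $(-1,-1)^T=-\frac12s+(1-t)\sigma$ shows $\psi(1-t)=\frac12$, so $\varphi^0=\frac12\sum_{j\ge0}t^j$ and $\varphi^\infty=\frac12\sum_{j\ge1}\tau^j$. The pair $(0,0)$ is minimal, and $V(0,0)=\mathbb{Q}s+\mathbb{Q}e_1$ is the frame of Example~\ref{ex:two}. Moving up with $f=0$, the shared cusp is $K\sigma=Ke_1$; moving down with $f=\frac12$, it is $K(\sigma+\frac12s)=K(t,2)^T$. Both have level $1<N$.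
\end{example}

\begin{lemma}\label{lem:around}
Let $\xi\in P(V)\cap P(V')$ with $c(V)=c(V')=N(\xi)\ge2$. Then there are frames $V=W_0,W_1,\dots,W_r=V'$ of complexity $N(\xi)$ such that for each $j<r$ either $W_{j+1}=t^aW_j$ for some $a\in\mathbb{Z}$, or $W_j$ and $W_{j+1}$ have a common cusp of level less than $N(\xi)$.
\end{lemma}

\begin{proof}
Up to powers of $t$, both frames are given by minimal pairs for the same $s$ and $\sigma$. It suffices to show that the cusp shared in a move has level less than $N$, and that from any two minimal pairs one can reach the same frame by moves.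

\emph{The shared cusp.} Let $(k,f)$ and $(k+1,f)$ be minimal, $W=V(k,f)$, $w=t^k(\sigma+fs)$, $l'=\mathbb{Q}w$. By Lemma~\ref{lem:index}, $x^0(\mathbb{Q}s)=\pm s$ in $W$. The tilt of $W$ along $\mathbb{Q}s$ and $l'$ is $\mathbb{Q}s+\mathbb{Q}tw=V(k+1,f)$, so Lemma~\ref{lem:tilt} gives $N=N|\omega(s,x^\infty(l'))|$. Since $\omega(s,w)=1$, we get $x^\infty(l')=\pm w$. By Lemma~\ref{lem:minimal}, $N(Kw)\le N$, and equality would give $w\in M\subset L$, so $t^k=\det(s,w)\in I$ and $N=1$. This is excluded by the hypothesis $N\ge2$.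

\emph{Reaching a common frame.} The criterion fixes the coefficients of $f$ only modulo $\mathbb{Z}$, and a move at stage $k'$ lets us rewrite the coefficient at $-k'$. So we sweep the free position across the whole support of $f$. Fix representatives $g_n\in\mathbb{Q}$ of $\varphi^0_n$ with $g_n=0$ for $n\ll0$. Let $(k,f)$ be minimal, and choose $\kappa\ge k\ge\kappa'$ such that $f_n=g_n=0$ for $n<-\kappa$ and $f_n=0$ for $n>-\kappa'$. Move up from $k$ to $\kappa$; this changes only coefficients in degrees from $-\kappa+1$ to $-k$. Then move down from $\kappa$ to $\kappa'$, setting the coefficient at $-k'$ equal to $g_{-k'}$ for $k'=\kappa,\kappa-1,\dots,\kappa'+1$. The final pair $(\kappa',f')$ has $f'_n=g_n$ for $n<-\kappa'$ and $f'_n=0$ for $n>-\kappa'$, so the final frame depends only on $\kappa'$. For two given minimal pairs one value of $\kappa'$ serves both.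
\end{proof}

The expansions \eqref{eq:phi} have one more consequence, which will stop an iteration in Section~\ref{sec:descent}: a fraction of $s$ cannot be made integral by corrections of very high or very low degree in a second direction.

\begin{lemma}\label{lem:far}
Let $s\in L$ be primitive and let $s,y$ be an $R_{\mathbb{Q}}$-basis of $R_{\mathbb{Q}}^2$. There is $n_0$ such that, whenever $a,b\in R_{\mathbb{Q}}$, $as+by\in L$, and $b\in t^{n_0}\mathbb{Q}[t]$ or $b\in\tau^{n_0}\mathbb{Q}[\tau]$, we have $a_0\in\mathbb{Z}$.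
\end{lemma}

\begin{proof}
Write $y=qt^\kappa(\sigma+fs)$ with $q\in\mathbb{Q}^*$ and $f\in R_{\mathbb{Q}}$. Then $as+by=(a+\beta f)s+\beta\sigma$ with $\beta=qt^\kappa b\in I$, so the class of $a$ modulo $R$ is $\psi(\beta)-\beta f$, which equals $\beta(\varphi^0-f)$ and $\beta(\varphi^\infty-f)$ by \eqref{eq:phi}. Choose $d$ with $\varphi^0-f\in t^{-d}(\mathbb{Q}/\mathbb{Z})[[t]]$ and $\varphi^\infty-f\in\tau^{-d}(\mathbb{Q}/\mathbb{Z})[[\tau]]$, and let $n_0>d+|\kappa|$. If $b\in t^{n_0}\mathbb{Q}[t]$, then $\beta\in t^{d+1}\mathbb{Z}[t]$ and $\beta(\varphi^0-f)$ has only terms of positive degree. If $b\in\tau^{n_0}\mathbb{Q}[\tau]$, then $\beta\in\tau^{d+1}\mathbb{Z}[\tau]$ and $\beta(\varphi^\infty-f)$ has only terms of negative degree.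
\end{proof}

\section{Two lattices of covolume one}\label{sec:lattices}

A tilt lowers the complexity when $|\omega(x^0(l),x^\infty(l'))|<1$. Which lines can be joined by such tilts is a question about two lattices in a plane. Recall Minkowski's theorem: if $\Gamma\subset\mathbb{R}^2$ is a lattice of covolume $1$, then every convex set of area greater than $4$ that is symmetric about the origin contains a nonzero point of $\Gamma$. We need strict inequalities in the boundary case of area exactly $4$, so we determine when the open square is empty.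

\begin{lemma}\label{lem:square}
Let $\Gamma\subset\mathbb{R}^2$ be a lattice of covolume $1$ with no nonzero point in $(-1,1)^2$. Then $(1,0)\in\Gamma$ or $(0,1)\in\Gamma$.
\end{lemma}

\begin{proof}
Each box $|x_1|<1$, $|x_2|<1+\varepsilon$ contains a nonzero point of $\Gamma$, and only finitely many points occur for $\varepsilon\le1$. So there is a nonzero point with $|x_1|<1$ and $|x_2|\le1$; by hypothesis it is $\pm(a,1)$ with $|a|<1$. Exchanging the coordinates, $(1,b)\in\Gamma$ with $|b|<1$. The determinant $ab-1$ is an integer in $(-2,0)$, so $ab=0$.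
\end{proof}

\begin{proposition}\label{prop:graph}
Let $\Lambda^0,\Lambda^\infty$ be lattices of covolume one in a rational plane $(V,\omega)$. Call unbalanced lines $l\ne l'$ adjacent if $|\omega(x^0(l),x^\infty(l'))|<1$ or $|\omega(x^\infty(l),x^0(l'))|<1$. Then any two unbalanced lines are joined by a path of adjacent unbalanced lines.
\end{proposition}

\begin{proof}
On an unbalanced line $l$ one of $x^0(l),x^\infty(l)$ is shorter than the other. Denote it by $x(l)$, so that the other is $\pm\rho\,x(l)$ with $\rho=\rho(l)>1$, and say that $l$ has \emph{type} $0$ or $\infty$ according to the lattice that $x(l)$ belongs to. Note that $x(l)$ does not lie in the other lattice. Fix an unbalanced line $l_*$; as the statement is symmetric in the two lattices, we may assume it has type $\infty$. Put $u_*=x^\infty(l_*)$ and $\mu=\rho(l_*)$, so $x^0(l_*)=\pm\mu u_*$. For unbalanced $l\ne l_*$ let $h(l)=|\omega(x(l),u_*)|>0$. If $n\Lambda^0\subset\Lambda^\infty$, then $h$ takes values in $\frac1n\mathbb{Z}$ by (L1), so we can induct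 on $h$. It suffices to join each $l\ne l_*$ either to $l_*$ or to an unbalanced line other than $l_*$ with smaller $h$.

Let $x=x(l)$, $h=h(l)$, let $\Lambda\ni x$ be the lattice of the type of $l$ and $\Lambda'$ the other one. Then $\Lambda'\cap l_*=\mathbb{Z}\nu u_*$, where $\nu=\mu$ if $l$ has type $\infty$ and $\nu=1$ if $l$ has type $0$.

\emph{Main case: $\nu h>1$.} This covers type $\infty$, where $h\ge1$ is an integer and $\mu>1$, and type $0$ with $h>1$. The map $\Phi(y)=(\omega(x,y),\,\omega(y,u_*)/h)$ sends $x$ to $(0,\pm1)$ and $u_*$ to $(\pm h,0)$, so it transforms $\omega$ into $\pm\det$, and $\Phi(\Lambda')$ has covolume $1$. If $(0,1)=\Phi(y)$ with $y\in\Lambda'$, then $y=\pm x$, but $x\notin\Lambda'$. If $(1,0)=\Phi(y)$ with $y\in\Lambda'$, then $y=j\nu u_*$ with $j\in\mathbb{Z}$ and $|j|\nu h=1$, which contradicts $\nu h>1$. By Lemma~\ref{lem:square} there is a nonzero $y\in\Lambda'$ with $|\omega(x,y)|<1$ and $|\omega(y,u_*)|<h$, and we may take it primitive in $\Lambda'$. Let $l'=\mathbb{Q}y$. If $l'=l$, then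 $y=\pm\rho(l)x$ and $|\omega(y,u_*)|>h$; if $l'=l_*$, then $y=\pm\nu u_*$ and $|\omega(x,y)|=\nu h>1$. So $l'\ne l,l_*$. From $0<|\omega(x,y)|<1$, $x\in\Lambda$ and (L1) we get $y\notin\Lambda$, so $l'$ is unbalanced. It is adjacent to $l$, and $h(l')\le|\omega(y,u_*)|<h$.

\emph{Type $0$ with $h<1$.} Here $|\omega(x^0(l),x^\infty(l_*))|<1$, so $l$ is adjacent to $l_*$.

\emph{Type $0$ with $h=1$.} Now $\Phi(\Lambda^\infty)$ contains $(1,0)$, and we argue directly. By (L3) choose $u_1\in\Lambda^\infty$ with $\omega(u_1,u_*)=1$. Since $\omega(x,u_*)=\pm1$, some $y=u_1+ju_*$ with $j\in\mathbb{Z}$ has $|\omega(x,y)|\le\frac12$. As $\omega(y,u_*)=1$, the vector $y$ is primitive in $\Lambda^\infty$ and $l'=\mathbb{Q}y\ne l_*$. If $l'=l$, then $y=\pm\rho(l)x$ and $|\omega(y,u_*)|>1$, a contradiction. So $0<|\omega(x,y)|<1$, hence $y\notin\Lambda^0$, and $l'$ is unbalanced, adjacent to $l$, with $h(l')\le1$. If $h(l')<1$ we are done. If $h(l')=1$, then $x(l')=\pm y$, so $l'$ has type $\infty$, and the main case gives an unbalanced $l''\ne l_*$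 adjacent to $l'$ with $h(l'')<1=h(l)$.
\end{proof}

\section{The descent}\label{sec:descent}

Fix $C\ge2$ and write $\sim$ for $\sim_{C-1}$. We show that all low cusps of a frame of complexity $C$ are equivalent under $\sim$, first for unbalanced lines and then in general, and then remove the cusps of level $C$ from a chain.

\subsection{Unbalanced lines}

\begin{proposition}\label{prop:unbalanced}
If $c(V)=C$, then $Kl\sim Kl'$ for all unbalanced lines $l,l'$ of $V$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:graph} we may assume that $l,l'$ are adjacent, and after exchanging them that $|\omega(x^0(l),x^\infty(l'))|<1$. The tilt of Lemma~\ref{lem:tilt} has complexity less than $C$ and contains both cusps.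
\end{proof}

\subsection{Repeated tilting}
A low line may be balanced. Then its vector $v$ lies in both lattices, $\omega(v,\cdot)$ is integral on both, and no tilt involving it lowers the complexity. The best available tilts have $|\omega|=1$ and preserve $C$. They do, however, change the lattices.

\begin{example}\label{ex:four}
Let $f=\frac12(t+\tau)$, $w=e_2+fe_1$, $V=\mathbb{Q}e_1+\mathbb{Q}w$. An element $z=\alpha e_1+\beta e_2=(\alpha-\beta f)e_1+\beta w$ of $L$ lies in $L^0$ if and only if $\beta\in\mathbb{Z}[t]$ and $\alpha\in\frac12\beta_0\tau+\mathbb{Z}[t]$; then $\beta_0$ is even and $z_0=(\alpha_0-\frac12\beta_1)e_1+\beta_0w$. As $f$ is symmetric in $t$ and $\tau$,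
\[
\Lambda^0=\Lambda^\infty=\mathbb{Z}\tfrac12e_1+\mathbb{Z}\,2w,\qquad M=\mathbb{Z}e_1+\mathbb{Z}\,2w,
\]
and $L^0\oplus\tau L^\infty$ is defined by the conditions that $\beta_0$ and $\beta_{-1}$ be even, so $c(V)=4$. All lines are balanced. The vectors $v=\frac12e_1$ and $u=\frac12e_1+2w=\frac12(1+2t+2\tau,4)^T$ form a basis of $\Lambda^0$ and span low lines, since they are not in $M$. Tilt to $V'=\mathbb{Q}v+\mathbb{Q}U$ with $U=tu$. Using $w=\frac12(u-v)$, the elements
\[
(1,t)^T=v+tw-\tfrac12t^2e_1\in L^0,\qquad(t+\tau,\,2-\tau)^T=u-\tau w+\tfrac12\tau^2e_1\in L^\infty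
\]
give $\theta=\theta'=\frac12$ in the proof of Lemma~\ref{lem:tilt}. So $\Lambda^0_{V'}$ has basis $U,\ v+\frac12U$ and $\Lambda^\infty_{V'}$ has basis $v,\ U+\frac12v$, and both $\mathbb{Q}v$ and $\mathbb{Q}U$ have become unbalanced. In the sequence $v,\ v+\frac12U,\ U+\frac12v,\ U$ the vectors are primitive alternately in $\Lambda^\infty_{V'}$ and $\Lambda^0_{V'}$, and consecutive values of $|\omega_{V'}|$ are $\frac12,\frac34,\frac12$. Hence $Kv$ and $Ku$ are linked by frames of complexities $2,3,2$. The descent lowers the size of the complexity, not its set of prime divisors.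
\end{example}

In general one tilt need not unbalance both lines, and we must repeat it, adjusting the two vectors as we go.

\begin{proposition}\label{prop:repeat}
Let $c(V)=C$ and let $l,l'$ be low lines of $V$ with $|\omega(x^0(l),x^\infty(l'))|=1$. Then $Kl\sim Kl'$.
\end{proposition}

\begin{proof}
Let $S$ be the set of primes dividing $C$, and let $|\cdot|_p$ be the $p$-adic absolute value with $|p|_p=p^{-1}$.

\emph{The process.} Put $V_0=V$, $v_0=x^0(l)$, $u_0=x^\infty(l')$. We construct triples $(V_i,v_i,u_i)$ with $V_i=\mathbb{Q}v_i+\mathbb{Q}u_i$ such that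
\begin{enumerate}
\item[(P1)] $c(V_i)=C$, $v_i$ is primitive in $\Lambda^0_{V_i}$, $u_i$ is primitive in $\Lambda^\infty_{V_i}$, and $\omega_{V_i}(v_i,u_i)=\pm1$;
\item[(P2)] $N(Kv_i)<C$, $N(Ku_i)<C$, $Kv_i\sim Kv_0$, $Ku_i\sim Ku_0$.
\end{enumerate}
Given the $i$th triple, let $V_{i+1}=\mathbb{Q}v_i+\mathbb{Q}tu_i$. By Lemma~\ref{lem:tilt}, $c(V_{i+1})=C$ and in $V_{i+1}$
\[
\Lambda^0=\mathbb{Z}\,tu_i+\mathbb{Z}(v_i+\theta tu_i),\qquad\Lambda^\infty=\mathbb{Z}v_i+\mathbb{Z}(tu_i+\theta'v_i),\qquad\theta,\theta'\in\tfrac1C\mathbb{Z}.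
\]
The vector $v_i$ is primitive in $\Lambda^\infty$. It lies in $\Lambda^0$ if and only if $\theta\in\mathbb{Z}$, and then $v_i,tu_i$ is a basis of $\Lambda^0$. So $\mathbb{Q}v_i$ is balanced in $V_{i+1}$ if and only if $\theta\in\mathbb{Z}$, and by the same argument $\mathbb{Q}tu_i$ is balanced if and only if $\theta'\in\mathbb{Z}$. Step $i$ is of one of four kinds.
\begin{enumerate}
\item[(a)] $\theta,\theta'\notin\mathbb{Z}$. Then $Kv_i\sim Ku_i$ by Proposition~\ref{prop:unbalanced}, so $Kl\sim Kl'$ by (P2), and we stop.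
\item[(b)] $\theta,\theta'\in\mathbb{Z}$. Put $v_{i+1}=v_i$, $u_{i+1}=tu_i$.
\item[(c)] $\theta\notin\mathbb{Z}$, $\theta'\in\mathbb{Z}$. Put $v_{i+1}=v_i+\eta tu_i$ with $\eta\in\theta+\mathbb{Z}$, and $u_{i+1}=tu_i$.
\item[(d)] $\theta\in\mathbb{Z}$, $\theta'\notin\mathbb{Z}$. Put $v_{i+1}=v_i$, and $u_{i+1}=tu_i+\eta v_i$ with $\eta\in\theta'+\mathbb{Z}$.
\end{enumerate}
In (c) and (d) we choose $\eta$ with $|\eta|_p\ge1$ for all $p\in S$. For a prime dividing the denominator of $\theta$ (or $\theta'$) this is automatic; for the other $p\in S$ we require $\eta\equiv1$ modulo $p$, which is a congruence on the integer shift, and the Chinese remainder theorem solves these congruences simultaneously. The denominator of $\eta$ is a divisor of $C$ greater than $1$, so some $p\in S$ has $|\eta|_p\ge p$, and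
\begin{equation}\label{eq:eta}
\prod_{p\in S}|\eta|_p\ge2 .
\end{equation}
Without the choice of the shift, a small factor at one prime could cancel a large factor at another.

\emph{The properties persist.} In all cases $\omega_{V_{i+1}}(v_{i+1},u_{i+1})=\omega_{V_{i+1}}(v_i,tu_i)=\pm1$. In (b) both lattices equal $\mathbb{Z}v_i+\mathbb{Z}tu_i$ and the cusps do not change. In (c), $\Lambda^\infty=\mathbb{Z}v_i+\mathbb{Z}tu_i$, so $u_{i+1}$ is primitive in $\Lambda^\infty$. The vector $v_{i+1}$ forms a basis of $\Lambda^0$ with $tu_i$, and it is not in $\Lambda^\infty$ because $\eta\notin\mathbb{Z}$. So $\mathbb{Q}v_{i+1}$ is unbalanced, hence low by Corollary~\ref{cor:low}(i); as $\mathbb{Q}v_i$ is unbalanced too, $Kv_{i+1}\sim Kv_i$ by Proposition~\ref{prop:unbalanced}. In (d), $\Lambda^0=\mathbb{Z}v_i+\mathbb{Z}tu_i$, so $v_{i+1}$ is primitive in $\Lambda^0$. The vector $u_{i+1}$ forms a basis of $\Lambda^\infty$ with $v_i$ and is not in $\Lambda^0$. So $\mathbb{Q}u_{i+1}$ is unbalanced, hence low; as $\mathbb{Q}tu_i$ is unbalanced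 too, $Ku_{i+1}\sim Ku_i$.

It remains to show that (a) occurs. Suppose it never does. Then either both (c) and (d) occur infinitely often, or from some index on one of them is absent. The first alternative makes denominators grow without bound; the second pushes one vector to infinity while the other stays fixed.

\emph{Steps (c) and (d) cannot both occur infinitely often.} Fix $p\in S$. Write a nonzero $z\in R_{\mathbb{Q}}^2$ as $z=\sum_n(a_nv_0+b_nu_0)t^n$ with $a_n,b_n\in\mathbb{Q}$, let $\|z\|_p=\max_n\max(|a_n|_p,|b_n|_p)$, and let $D(z)$ be the largest $n$ at which the maximum is attained. Multiplication by $t$ preserves $\|\cdot\|_p$ and raises $D$ by $1$; multiplication by $\eta\in\mathbb{Q}^*$ multiplies $\|\cdot\|_p$ by $|\eta|_p$ and preserves $D$. The role of $D$ is to exclude cancellation: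
\begin{equation}\label{eq:nocancel}
D(y)\ne D(z)\ \Longrightarrow\ \|y+z\|_p=\max(\|y\|_p,\|z\|_p)\ \text{ and }\ D(y+z)\in\{D(y),D(z)\}.
\end{equation}
Indeed, suppose $\|y\|_p>\|z\|_p$, or $\|y\|_p=\|z\|_p$ and $D(y)>D(z)$; one of these holds after exchanging $y$ and $z$. Then the coefficients of $z$ in all degrees $\ge D(y)$ have absolute value less than $\|y\|_p$, so by the ultrametric inequality $\|y+z\|_p=\|y\|_p$ and $D(y+z)=D(y)$.

We claim that $D(v_i)\le D(u_i)$ for all $i$. For $i=0$ both are $0$, and (b) only raises $D(u_i)$. In (c), $D(\eta tu_i)=D(u_i)+1>D(v_i)$, so \eqref{eq:nocancel} gives $\|v_{i+1}\|_p=\max(\|v_i\|_p,|\eta|_p\|u_i\|_p)$ and $D(v_{i+1})\le D(u_i)+1=D(u_{i+1})$. In (d), $D(tu_i)>D(v_i)=D(\eta v_i)$, so $\|u_{i+1}\|_p=\max(\|u_i\|_p,|\eta|_p\|v_i\|_p)$ and $D(u_{i+1})\ge D(v_i)=D(v_{i+1})$. This proves the claim and shows that $\|v_i\|_p$ and $\|u_i\|_p$ are nondecreasing in $i$, starting from $1$.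

Let $i_1<\dots<i_r$ be steps alternately of kinds (c) and (d), with parameters $\eta_1,\dots,\eta_r$, and let $z_{(j)}$ be the new vector ($v_{i_j+1}$ or $u_{i_j+1}$) created with $\eta_j$. The vector multiplied by $\eta_j$ at step $i_j$ is of the same letter as $z_{(j-1)}$ and comes no earlier, so $\|z_{(j)}\|_p\ge|\eta_j|_p\|z_{(j-1)}\|_p$, and $\|z_{(1)}\|_p\ge|\eta_1|_p$. By \eqref{eq:eta}, $\prod_{p\in S}\|z_{(r)}\|_p\ge2^r$. On the other hand $Cv_i,Cu_i\in L$ for all $i$ by (P1) and Lemma~\ref{lem:basic}(ii). Since $\det(v_0,u_0)=\pm t^{k(V)}$, Cramer's rule shows that the coordinates of $z\in\{v_i,u_i\}$ are unit multiples of $\det(z,u_0)$ and $\det(v_0,z)$, which lie in $C^{-2}R$. So $\|z\|_p\le|C|_p^{-2}$ and $\prod_{p\in S}\|z\|_p\le C^2$. Hence $2^r\le C^2$, and $r$ is bounded.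

\emph{Only (b) and (d) from step $i_0$ on.} Put $v=v_{i_0}$, $u=u_{i_0}$, and let $\eta_j$ be the parameter of step $i_0+j$, with $\eta_j=0$ for kind (b). For $i=i_0+n$,
\[
v_i=v,\qquad u_i=t^nu+\sum_{j<n}\eta_jt^{n-1-j}v .
\]
In $V_{i_0+1}$ the line $\mathbb{Q}v$ is balanced, as $\theta\in\mathbb{Z}$, and it is low by (P2). This is where the hypothesis that the lines are low enters: by Corollary~\ref{cor:low}(ii), $v=s/e$ with $s$ primitive in $L$ and $e\ge2$. For every $n$ we have $v\in\Lambda^0_{V_i}$, so $L$ contains an element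
\[
v+t(\alpha u_i+\beta v)=(1+t\beta')\,v+t^{n+1}\alpha\,u,\qquad\alpha,\beta,\beta'\in\mathbb{Q}[t].
\]
Its $s$-coordinate in the basis $s,u$ has constant coefficient $1/e\notin\mathbb{Z}$. For $n$ large this contradicts Lemma~\ref{lem:far}.

\emph{Only (b) and (c) from step $i_0$ on.} With the same notation,
\[
u_i=t^nu,\qquad v_i=v+\sum_{j<n}\eta_jt^{j+1}u .
\]
In $V_{i_0+1}$ the line $\mathbb{Q}tu$ is balanced, as $\theta'\in\mathbb{Z}$, and low. By Corollary~\ref{cor:low}(ii), $tu$ and hence $u$ has the form $s/e$ with $s$ primitive in $L$ and $e\ge2$; write $u=s/e$. For every $n$ we have $t^nu\in\Lambda^\infty_{V_i}$, so $L$ contains $y=t^nu+\tau(\alpha v_i+\beta t^nu)$ with $\alpha,\beta\in\mathbb{Q}[\tau]$. Since $\tau^{n+1}t^{j+1}=\tau^{n-j}\in\tau\mathbb{Z}[\tau]$ for $j<n$,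
\[
\tau^ny=(1+\tau\beta')\,u+\tau^{n+1}\alpha\,v\in L,\qquad\beta'\in\mathbb{Q}[\tau],
\]
and for $n$ large Lemma~\ref{lem:far}, applied to the basis $s,v$, gives $1/e\in\mathbb{Z}$, a contradiction.
\end{proof}

\subsection{All low lines}

\begin{proposition}\label{prop:alllow}
If $c(V)=C$, then all low cusps of $V$ are equivalent under $\sim$.
\end{proposition}

\begin{proof}
\emph{Case $\Lambda^0\ne\Lambda^\infty$.} Unbalanced lines are equivalent to each other by Proposition~\ref{prop:unbalanced}, so it suffices to link a balanced low line $l$ to an unbalanced one. Complete $v=x^0(l)=\pm x^\infty(l)$ to a basis $v,u$ of $\Lambda^\infty$. If $u\in\Lambda^0$, then $\Lambda^\infty\subset\Lambda^0$, and (L4) gives equality. So $u\notin\Lambda^0$, the line $\mathbb{Q}u$ is unbalanced, hence low, and $x^\infty(\mathbb{Q}u)=\pm u$. As $|\omega(v,u)|=1$, Proposition~\ref{prop:repeat} gives $Kl\sim Ku$.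

\emph{Case $\Lambda^0=\Lambda^\infty=\Lambda$.} All lines are balanced, and by Corollary~\ref{cor:low}(ii) the low ones are spanned by the primitive vectors of $\Lambda$ outside $M$. We may assume $M\ne\Lambda$. By Proposition~\ref{prop:repeat} it suffices to join two primitive vectors outside $M$, up to sign, by a chain of primitive vectors outside $M$ with $\omega=\pm1$ for consecutive members.

Ignoring $M$, such chains exist. Identify $\Lambda$ with $\mathbb{Z}^2$ so that the first vector is $e_1$, and write the second as $g_1\cdots g_re_1$ with each $g_i$ of the form $E_{12}(\pm1)$ or $E_{21}(\pm1)$, by Lemma~\ref{lem:elem}(iv). Since $g_ie_1$ is $e_1$ or $e_1\pm e_2$, consecutive vectors $g_1\cdots g_ie_1$ are equal or form a basis.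

Take such a chain without consecutive repetitions. Two consecutive members form a basis of $\Lambda$, so they are not both in $M$. Let $z\in M$ be a member. It is not an end, and its neighbors $a,b$ are outside $M$. After sign changes $\omega(z,a)=\omega(z,b)=1$, so $b-a\in\Lambda\cap\mathbb{Q}z=\mathbb{Z}z$, say $b=a+nz$. Replace the segment $a,z,b$ by $a,\,a+\varepsilon z,\,a+2\varepsilon z,\dots,a+nz$, where $\varepsilon$ is the sign of $n$ (by the single vector $a$ if $n=0$). Consecutive members satisfy $\omega(a+jz,a+(j+\varepsilon)z)=\varepsilon\omega(a,z)=\pm1$. Each $a+jz$ forms a basis of $\Lambda$ with $z\in M$, so it is primitive and outside $M$. Each replacement removes one member lying in $M$.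
\end{proof}

\subsection{Removing the cusps of level $C$}

\begin{proof}[Proof of Theorem~\ref{thm:descent}]
Let $\xi=\xi_0,\dots,\xi_r=\xi'$ and $V_1,\dots,V_r$ be a chain with $c(V_j)\le C$; by Lemma~\ref{lem:minimal} all $\xi_j$ have level at most $C$. Cutting the chain at the cusps of level less than $C$ and treating the pieces separately, we may assume $N(\xi_j)=C$ for $0<j<r$.

If $r=1$, then either $c(V_1)<C$ and there is nothing to prove, or $c(V_1)=C$, both cusps are low in $V_1$, and Proposition~\ref{prop:alllow} applies. Let $r>1$. Each $V_j$ contains a cusp of level $C$, so $c(V_j)=C$ by Lemma~\ref{lem:minimal}. For $0<j<r$ apply Lemma~\ref{lem:around} to $V_j$, $V_{j+1}$ and $\xi_j$; here $C\ge2$ is used. Concatenating, we obtain frames $V_1=W_0,W_1,\dots,W_q=V_r$ of complexity $C$ such that consecutive ones differ by a power of $t$ or share a cusp of level less than $C$. We show by induction on $i$ that every low cusp of $W_i$ is equivalent to $\xi$ under $\sim$. For $i=0$ this is Proposition~\ref{prop:alllow},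 since $\xi$ is low in $V_1$. If $W_{i+1}=t^aW_i$, the two frames have the same low cusps. Otherwise they share a cusp that is low in both; it is equivalent to $\xi$ by induction and to all low cusps of $W_{i+1}$ by Proposition~\ref{prop:alllow}. Since $\xi'$ is low in $W_q=V_r$, we conclude $\xi\sim\xi'$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}. The arithmetic of $\mathbb{Z}$ entered through the finiteness of the indices $c$ and $N$, through Minkowski's theorem, and through $SL_2(\mathbb{Z})=E_2(\mathbb{Z})$. The invertibility of $t$ entered through $tL=L$ and through the presence of two lattices, one for each end, whose mutual pairing can be less than $1$.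

\section{Subrings of $\mathbb{Q}$}\label{sec:B}

Let $A\subseteq\mathbb{Q}$ be a subring and $R_A=A[t,t^{-1}]$. If $a/n\in A$ is in lowest terms and $xa+yn=1$, then $1/n=x(a/n)+y\in A$; so denominators of elements of $A$ are invertible in $A$. A unimodular column over $R_A$ is a unit multiple of a primitive vector of $L$, but the level of that vector may exceed $1$. We lower it one prime at a time.

\begin{lemma}\label{lem:lower}
Let $s\in L$ be primitive and let $p$ be a prime dividing $|R/I_s|$. Then $s=\gamma\,\mathrm{diag}(1,p)\,s'$ with $\gamma\in E_2(R)$ and $s'\in L$ primitive, and $|R/I_{s'}|$ is a proper divisor of $|R/I_s|$.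
\end{lemma}

\begin{proof}
The reduction of $s$ modulo $p$ is nonzero. Apply Lemma~\ref{lem:elem}(iv) over $\mathbb{F}_p[t,t^{-1}]$ and lift the elementary matrices to $R$: there is $\gamma\in E_2(R)$ with $\gamma^{-1}s=(d,pb)^T$ and $p\nmid d$. Put $s'=(d,b)^T$. It is primitive, because a common divisor of $d$ and $b$ divides $d$ and $pb$, and $I_s=(d,pb)\subset(d,b)=I_{s'}$. We must show that the inclusion is strict. Suppose not; then $b=r'd+rpb$ with $r,r'\in R$, that is, $b(1-rp)=r'd$. Multiplication by $p$ on the finite group $R/I_s$ is not injective, hence not surjective, so $(p,I_s)$ lies in a maximal ideal $\mathfrak{m}$. Since $0\ne d\in\mathfrak{m}$, some irreducible factor $\pi$ of $d$ lies in $\mathfrak{m}$. It does not divide $1-rp\notin\mathfrak{m}$, so it divides $b$, contradicting the primitivity of $s'$.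
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We first show by induction on $|R/I_s|$ that $s\in E_2(R_A)e_1$ for every primitive $s\in L$ such that all primes dividing $|R/I_s|$ are invertible in $A$. If $|R/I_s|=1$, then $s$ is the first column of a matrix in $SL_2(R)=E_2(R)$, by Theorem~\ref{thm:A}. Otherwise write $s=\gamma\delta s'$ with $\delta=\mathrm{diag}(1,p)$ as in Lemma~\ref{lem:lower}. The induction hypothesis applies to $s'$ and gives $s'=\gamma'e_1$ with $\gamma'\in E_2(R_A)$. As $p\in A^*$, Lemma~\ref{lem:elem}(ii) gives $\delta\gamma'\delta^{-1}\in E_2(R_A)$, and $s=\gamma\,\delta\gamma'\delta^{-1}e_1$ because $\delta^{-1}e_1=e_1$.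

Let $x\in R_A^2$ be unimodular. Choose an integer $n\in A^*$ with $nx\in L$ and write $nx=gs$ with $g\in R$ and $s\in L$ primitive. The entries of $gs$ generate the unit ideal of $R_A$, so $g\in R_A^*$ and $I_sR_A=R_A$. Clearing denominators in a relation that expresses $1$, we find an integer $n'\ge1$ in $I_s$ that is invertible in $A$. It kills $R/I_s$, so every prime dividing $|R/I_s|$ divides $n'$ and is invertible in $A$. Thus $s\in E_2(R_A)e_1$, and $x=n^{-1}gs\in E_2(R_A)e_1$ by Lemma~\ref{lem:elem}(i). By Lemma~\ref{lem:elem}(iii), $SL_2(R_A)=E_2(R_A)$.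

Suppose that $p_1,\dots,p_r$ are the only primes invertible in $A$, so $A=\mathbb{Z}[1/(p_1\cdots p_r)]$. Let $G$ be generated by the finitely many matrices $E_{12}(q),E_{21}(q)$ with $q=t^b\prod_ip_i^{a_i}$ and $b,a_i\in\{-1,0,1\}$. By Lemma~\ref{lem:elem}(i), $G$ contains $w(1),w(t),w(p_i)$, hence $\mathrm{diag}(t,t^{-1})$ and all $\mathrm{diag}(p_i,p_i^{-1})$. By Lemma~\ref{lem:elem}(ii), conjugation by these multiplies $q$ by arbitrary squares of monomials in $t^{\pm1},p_i^{\pm1}$, so $G$ contains $E_{12}(q)$ and $E_{21}(q)$ for all monomials $q=t^b\prod_ip_i^{a_i}$ with $b,a_i\in\mathbb{Z}$. These monomials span $R_A$ additively, so $G=E_2(R_A)$.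

Suppose that infinitely many primes are invertible in $A$. A finite subset of $SL_2(R_A)$ lies in the subgroup $SL_2(\mathbb{Z}[1/m][t,t^{-1}])$, where $m\in A^*$ is the product of the denominators of all coefficients that occur. For a prime $p\nmid m$ invertible in $A$, the matrix $E_{12}(1/p)$ lies in $SL_2(R_A)$ but not in this subgroup. So $SL_2(R_A)$ is not finitely generated.
\end{proof}

\begin{thebibliography}{9}

\bibitem{report}
\emph{Arithmetic Aspects of Algebraic Groups},
\texttt{http://www.birs.ca/workshops/2022/22w5161/report22w5161.pdf}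

\end{thebibliography}
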